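\title{Unbounded extremal fields for circulation integrals in the critical Sobolev space}

\begin{abstract}
Let $n\ge 3$. A divergence-free bounded vector measure $\mu$ on $\mathbf R^n$ is a continuous linear functional on $\dot W^{1,n}(\mathbf R^n;\mathbf R^n)$, so the system $-\operatorname{div}(|\nabla\varphi|^{n-2}\nabla\varphi)=\mu$ has a solution of finite energy, unique modulo constants. When $\mu$ is the normalized tangent measure of a closed curve, $\varphi$ is the field that maximizes the circulation along the curve. We show that $\varphi$ need not be bounded or continuous. We construct a simple closed rectifiable curve, polygonal away from one point, whose extremal field is essentially unbounded near that point. We also show that for a residual set of divergence-free data the solution is unbounded on every open set, and that a power bound $|\mu|(B_r(x))\le\Lambda r^\alpha$ gives H\"older continuity. The mechanism is that a copy of a fixed loop at a very small scale, with mass proportional to $c^{n-1}$, shifts the solution at its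 center by an amount proportional to $c$.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $n\ge3$. Let $X=\dot W^{1,n}(\mathbf R^n;\mathbf R^n)$ be the space of locally integrable vector fields $\psi$ whose distributional gradient lies in $L^n$, taken modulo constants and normed by $\|\nabla\psi\|_n=\|\nabla\psi\|_{L^n(\mathbf R^n)}$; here $|\nabla\psi|$ is the Euclidean norm of the matrix $\nabla\psi$. Let $\mathcal M=\mathcal M(\mathbf R^n;\mathbf R^n)$ be the space of bounded $\mathbf R^n$-valued Radon measures, with total variation $\|\mu\|$.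

The exponent $n$ is critical. The norm $\|\nabla\psi\|_n$ does not change when $\psi$ is replaced by $\psi(z+\lambda\,\cdot)$, just like the supremum norm, but it does not control the oscillation of $\psi$: the function $\log\log(1/|x|)$ has its gradient in $L^n$ near $0$, because $\int_0^{1/2}r^{-1}(\log\frac1r)^{-n}\,dr<\infty$. So in the trivial bound $|\int\psi\cdot d\mu|\le\|\psi\|_\infty\|\mu\|$ one cannot in general replace $\|\psi\|_\infty$ by $\|\nabla\psi\|_n$; for a Dirac mass, test with truncations of $\log\log(1/|x|)$. For divergence-free measures one can. By results of Bourgain, Brezis and Mironescu and of Bourgain and Brezis, there is a constant $C_n$ such that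
\begin{equation}\label{eq:BB}
\Big|\int_{\mathbf R^n}\psi\cdot d\mu\Big|\le C_n\|\nabla\psi\|_n\,\|\mu\|
\end{equation}
for all $\psi\in C_c^\infty(\mathbf R^n;\mathbf R^n)$ and all $\mu\in\mathcal M$ with $\operatorname{div}\mu=0$ in the sense of distributions. We use \eqref{eq:BB} without proof. Since $C_c^\infty$ is dense in $X$, such a measure extends uniquely to an element of $X^*$, and $\int\varphi\cdot d\mu$ denotes the value of this extension at $\varphi\in X$. It follows (see Section~\ref{sec:prelim}) that there is a unique $\varphi\in X$ with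
\begin{equation}\label{eq:system}
-\sum_{i=1}^n\partial_i\big(|\nabla\varphi|^{n-2}\partial_i\varphi\big)=\mu
\end{equation}
in the weak sense, that is, $\int|\nabla\varphi|^{n-2}\nabla\varphi:\nabla\psi=\int\psi\cdot d\mu$ for all $\psi\in C_c^\infty(\mathbf R^n;\mathbf R^n)$, where $\xi:\zeta=\sum_{i,j}\xi_{ij}\zeta_{ij}$.

The basic example is a simple, closed, rectifiable curve $\Gamma\subset\mathbf R^n$ with unit tangent $\tau$. The measure $[\Gamma]=\tau\,\mathcal H^1\llcorner\Gamma$ is divergence-free, because a gradient has zero circulation along a closed curve. Put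
\[
A_\Gamma=\sup\Big\{\int_\Gamma\psi\cdot\tau\;:\;\psi\in C_c^\infty(\mathbf R^n;\mathbf R^n),\ \int_{\mathbf R^n}|\nabla\psi|^n\le1\Big\}.
\]
This is the best constant in \eqref{eq:BB} for the given curve. There is a unique $\varphi_\Gamma\in X$ with $\|\nabla\varphi_\Gamma\|_n=1$ and $\int_\Gamma\varphi_\Gamma\cdot\tau=A_\Gamma$, the integral being understood through the extension to $X$, and $\varphi_\Gamma$ solves \eqref{eq:system} with $\mu=A_\Gamma^{-1}[\Gamma]$. The following two questions are posed in \cite{source}.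

\medskip
\noindent\textbf{Question (a).} Is $\varphi_\Gamma\in(L^\infty\cap C)(\mathbf R^n;\mathbf R^n)$ for every simple, closed, rectifiable curve $\Gamma\subset\mathbf R^n$?

\smallskip
\noindent\textbf{Question (b).} Does the solution $\varphi$ of \eqref{eq:system}, for a suitable additive constant, have a bounded continuous representative for every $\mu\in\mathcal M$ with $\operatorname{div}\mu=0$?

\medskip
An element of $X$ is defined only almost everywhere and a curve is a null set, so the extremal circulation $\int_\Gamma\varphi_\Gamma\cdot\tau$ is a priori not an integral at all. A positive answer to (a) would make it an ordinary line integral. There are reasons to expect one. The model unbounded solution of \eqref{eq:system} is $\log(1/|x|)\,e$, with $e$ a unit vector; its right-hand side is a multiple of $e\,\delta_0$, which is not divergence-free, and its energy is infinite. For a polygon with $m$ edges one has $\mathcal H^1(\Gamma\cap B_r(x))\le2mr$, and Theorem~\ref{thm:holder} below shows that $\varphi_\Gamma$ is then bounded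 and continuous. Nevertheless both answers are negative.

\begin{theorem}\label{thm:curve}
Let $n\ge3$. There is a simple, closed, rectifiable curve $\Gamma\subset\mathbf R^n$ through $0$, locally a finite union of segments away from $0$, such that $\varphi_\Gamma$ is not essentially bounded in any neighborhood of $0$. In particular no choice of the additive constant makes $\varphi_\Gamma$ bounded, and $\varphi_\Gamma$ has no representative that is continuous at $0$. Hence the answer to Question~(a) is no, and, with $\mu=A_\Gamma^{-1}\tau\,\mathcal H^1\llcorner\Gamma$, the answer to Question~(b) is no.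
\end{theorem}

Two complements describe how common the failure is and what prevents it. We write $\mathfrak H^1$ for the real Hardy space, recalled in Section~\ref{sec:generic}.

\begin{theorem}\label{thm:generic}
Let $n\ge3$ and let $\mathcal Y$ be the Banach space of divergence-free elements of $\mathcal M(\mathbf R^n;\mathbf R^n)$, of $L^1(\mathbf R^n;\mathbf R^n)$, or of $\mathfrak H^1(\mathbf R^n;\mathbf R^n)$. For all $\mu$ in a residual (in particular dense) subset of $\mathcal Y$, the solution $\varphi$ of \eqref{eq:system} is essentially unbounded on every nonempty open subset of $\mathbf R^n$.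
\end{theorem}

\begin{theorem}\label{thm:holder}
Let $n\ge3$, let $\mu\in\mathcal M$ be divergence-free and let $\varphi$ solve \eqref{eq:system}. Let $U\subset\mathbf R^n$ be open, let $\alpha,\Lambda>0$, and assume that $|\mu|(B_r(x))\le\Lambda r^\alpha$ for $x\in U$ and $0<r\le1$. Then $\varphi$ is locally H\"older continuous in $U$. If $U=\mathbf R^n$ and $\operatorname{supp}\mu$ is compact, then $\varphi\in L^\infty\cap C$. Consequently $\varphi_\Gamma\in L^\infty\cap C$ whenever $\mathcal H^1(\Gamma\cap B_r(x))\le\Lambda r^\alpha$ for all $x$ and all $r\le1$, and for the curve of Theorem~\ref{thm:curve} the field $\varphi_\Gamma$ is locally H\"older continuous on $\mathbf R^n\setminus\{0\}$.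
\end{theorem}

\section{A radial model and the plan of the proof}\label{sec:model}

The system \eqref{eq:system} has two symmetries. It is homogeneous of degree $n-1$, and it is invariant under dilations that preserve the mass of $\mu$. So if $b$ is the solution for a fixed measure $\sigma$, then $c\,b(\cdot/\lambda)$ is the solution for $c^{n-1}$ times the image of $\sigma$ under $x\mapsto\lambda x$. We call such a rescaled copy a \emph{bubble}. At every scale $\lambda$, a bubble of height $c$ costs mass proportional to $c^{n-1}$. If bubbles at widely separated scales with a common center add up, then heights $c_k=1/k$ give infinite total height at finite total cost, since $n-1>1$.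

For scalar radial functions this can be computed by hand. Let $\omega$ be the area of the unit sphere $S^{n-1}$, and for $c,\lambda>0$ let
\[
u_{c,\lambda}(x)=c\,\min\Big\{\log2,\ \log^+\frac{2\lambda}{|x|}\Big\}.
\]
This function equals $c\log2$ on $B_\lambda$ and $0$ off $B_{2\lambda}$, and $|\nabla u_{c,\lambda}|^{n-2}\nabla u_{c,\lambda}=-c^{n-1}x/|x|^n$ for $\lambda<|x|<2\lambda$. In polar coordinates, for $\psi\in C_c^\infty(\mathbf R^n)$,
\[
\int|\nabla u_{c,\lambda}|^{n-2}\nabla u_{c,\lambda}\cdot\nabla\psi
=-c^{n-1}\int_{S^{n-1}}\int_\lambda^{2\lambda}\partial_r\psi(r\theta)\,dr\,d\theta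
=c^{n-1}\int_{S^{n-1}}\big(\psi(\lambda\theta)-\psi(2\lambda\theta)\big)\,d\theta .
\]
The right-hand side is a signed measure $f_{c,\lambda}$ on two spheres, of total variation $2\omega c^{n-1}$, and the energy is $\int|\nabla u_{c,\lambda}|^n=\omega c^n\log2$. Neither depends on $\lambda$. Take $c_k=1/k$, $\lambda_k=4^{-k}$ and $u=\sum_ku_{c_k,\lambda_k}$; the series converges in $L^1$. The gradients of the terms have disjoint supports, so the nonlinearity acts on them one at a time, and $u$ solves the scalar equation with right-hand side $f=\sum_kf_{c_k,\lambda_k}$. Moreover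
\[
\|f\|=2\omega\sum_kk^{1-n}<\infty,\qquad\int|\nabla u|^n=\omega\log2\sum_kk^{-n}<\infty,
\]
while $u=\log 2\sum_{j\le k}1/j$ on the shell $2\lambda_{k+1}<|x|<\lambda_k$. So $u$ is unbounded near $0$. For $n=2$ cost and height are proportional, and the construction gives nothing.

The model is not yet a counterexample. The vector measure $f e_1$ is divergence-free only if $\partial_1f=0$, and a finite measure that is invariant under translations in the direction $e_1$ vanishes. Passing to divergence-free data, and then to curves, raises three difficulties.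

\emph{Interaction.} For divergence-free $\sigma$ we have no formula for $b$ and no information on the support of $\nabla b$. We replace disjointness of supports by decay: the energy of a solution decays like a power of the radius toward a point where the right-hand side vanishes, and toward infinity (Section~\ref{sec:decay}). This makes the superposition of a solution and a very small bubble an approximate solution, with an error that is a power of $\lambda$ (Section~\ref{sec:bubble}). Theorem~\ref{thm:generic}, which already answers Question~(b), follows by a Baire category argument (Section~\ref{sec:generic}).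

\emph{Multiplicity.} A loop of size $\lambda$ has mass of order $\lambda$, not $c^{n-1}$. To carry mass $c^{n-1}$ at scale $\lambda$, the curve has to run $N=c^{n-1}/\lambda$ times around the loop.

\emph{Simplicity.} A curve that runs $N$ times around a loop is not simple. Since $n\ge3$, a small generic perturbation of the vertices makes it simple; this is the second essential use of $n\ge3$. The perturbation is large in total variation, and we have to show that it is small in $X^*$ (Section~\ref{sec:polygons}). The curve is then built by induction in Section~\ref{sec:curve}. Section~\ref{sec:holder} proves Theorem~\ref{thm:holder}.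

\section{The solution operator}\label{sec:prelim}

We write $B_r(z)$ for open balls, $B_r=B_r(0)$, $n'=n/(n-1)$, $\|\cdot\|_*$ for the norm of $X^*$, and $F(\xi)=|\xi|^{n-2}\xi$ for matrices $\xi$. The letter $C$ denotes constants that depend only on $n$ unless stated otherwise and may change from line to line.

\subsection*{Three inequalities for $F$}
For all matrices $\xi,\zeta$,
\begin{align}
(F(\xi)-F(\zeta)):(\xi-\zeta)&\ge2^{1-n}|\xi-\zeta|^n,\label{eq:mono}\\
|F(\xi)-F(\zeta)|&\le(n-1)\max\{|\xi|,|\zeta|\}^{n-2}|\xi-\zeta|,\label{eq:lip}\\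
|F(\xi+\zeta)-F(\xi)-F(\zeta)|&\le C\big(|\xi|^{n-2}|\zeta|+|\xi||\zeta|^{n-2}\big).\label{eq:add}
\end{align}
For \eqref{eq:mono}, put $a=|\xi|^{n-2}$ and $b=|\zeta|^{n-2}$. Expanding both sides gives
\[
(F(\xi)-F(\zeta)):(\xi-\zeta)=\tfrac12(a+b)|\xi-\zeta|^2+\tfrac12(a-b)(|\xi|^2-|\zeta|^2).
\]
The last product is nonnegative, and $|\xi-\zeta|^{n-2}\le2^{n-2}(a+b)$. For \eqref{eq:lip}, $F$ is $C^1$ with $DF(\xi)\eta=|\xi|^{n-2}\eta+(n-2)|\xi|^{n-4}(\xi:\eta)\xi$, so $|DF(\xi)|\le(n-1)|\xi|^{n-2}$; integrate along the segment from $\zeta$ to $\xi$. For \eqref{eq:add}, by symmetry let $|\zeta|\le|\xi|$. Then $|F(\xi+\zeta)-F(\xi)|\le(n-1)(2|\xi|)^{n-2}|\zeta|$ by \eqref{eq:lip}, and $|F(\zeta)|=|\zeta|^{n-1}\le|\xi|^{n-2}|\zeta|$. Inequality \eqref{eq:add} says that $F$ is almost additive wherever one of the two matrices is much smaller than the other.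

\subsection*{Averages over annuli}
Elements of $X$ lie in $W^{1,n}_{\mathrm{loc}}$. Recall Poincar\'e's inequality: if $\Omega$ is a bounded connected Lipschitz open set and $\Omega'=z+r\Omega$, then $\|u-u_{\Omega'}\|_{L^n(\Omega')}\le C_\Omega r\|\nabla u\|_{L^n(\Omega')}$, where $u_E$ is the average of $u$ over $E$. For measurable $E\subset\Omega'$, H\"older's inequality gives $|u_E-u_{\Omega'}|\le|E|^{-1/n}\|u-u_{\Omega'}\|_{L^n(\Omega')}$. Hence
\begin{equation}\label{eq:avg}
|u_E-u_{E'}|\le2C_\Omega\,\theta^{-1/n}\|\nabla u\|_{L^n(z+r\Omega)}\quad\text{if }E,E'\subset z+r\Omega\text{ and }|E|,|E'|\ge\theta r^n .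
\end{equation}
We measure the size of $u$ at scale $r$ around $z$ by its average $m_r^z(u)$ over the annulus $\mathcal A_r(z)=\{r<|x-z|<2r\}$, and write $\mathcal A_r=\mathcal A_r(0)$, $m_r=m_r^0$. Averages depend on the additive constant of $u$; their differences do not, and by \eqref{eq:avg} on a large ball each difference $m_r^z-m_s^{z'}$ is a bounded linear map $X\to\mathbf R^n$. From \eqref{eq:avg} on the shell $B_{4r}\setminus\overline B_r$,
\begin{equation}\label{eq:step}
|m_r(u)-m_{r'}(u)|\le C\|\nabla u\|_{L^n(B_{4r}\setminus B_r)}\qquad(r\le r'\le2r),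
\end{equation}
and since $s$ is reached from $r\le s$ in at most $1+\log_2(s/r)$ such steps,
\begin{equation}\label{eq:log}
|m_r(u)-m_s(u)|\le C\Big(1+\log\frac sr\Big)\|\nabla u\|_n\qquad(r\le s).
\end{equation}

\subsection*{The space $X$}
If $\nabla u_j$ is Cauchy in $L^n$ and $m_1(u_j)=0$, then $u_j$ is Cauchy in $L^n$ of every ball by Poincar\'e's inequality and \eqref{eq:avg}. So $X$ is isometric to a closed subspace of $L^n$, hence reflexive. The space $C_c^\infty$ is dense in $X$: let $\chi_J$ be Lipschitz, equal to $1$ on $B_{2^J}$ and $0$ off $B_{2^{J+1}}$, with $|\nabla\chi_J|\le C2^{-J}$. For $u\in X$, Poincar\'e's inequality on $\mathcal A_{2^J}$ shows that $\chi_J(u-m_{2^J}(u))$ differs from $u$ in $X$ by at most $\|\nabla u\|_{L^n(|x|>2^J)}+C\|\nabla u\|_{L^n(\mathcal A_{2^J})}$, which tends to $0$. Then mollify.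

\subsection*{The operator $S$}
For $T\in X^*$ the functional $\frac1n\|\nabla u\|_n^n-T(u)$ is convex, continuous and coercive on the reflexive space $X$, so it has a minimizer. Any minimizer $u$ satisfies
\begin{equation}\label{eq:weak}
\int F(\nabla u):\nabla\psi=T(\psi)\qquad\text{for all }\psi\in X .
\end{equation}
If $u,u'$ solve \eqref{eq:weak} for $T,T'$, then testing with $u-u'$ and using \eqref{eq:mono} gives $2^{1-n}\|\nabla(u-u')\|_n^n\le(T-T')(u-u')$. So the solution is unique; we denote it by $S(T)$, and
\begin{equation}\label{eq:Scont}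
\|\nabla(S(T)-S(T'))\|_n^{n-1}\le2^{n-1}\|T-T'\|_* .
\end{equation}
Testing with $\psi=u$ and using H\"older's inequality for the converse, we get $\|\nabla S(T)\|_n^{n-1}=\|T\|_*$. For $c,\lambda>0$ and $z\in\mathbf R^n$ put $T^{z,\lambda}(\psi)=T(\psi(z+\lambda\,\cdot))$ and $T^\lambda=T^{0,\lambda}$. Homogeneity of $F$ and the change of variables $x=z+\lambda y$ give
\begin{equation}\label{eq:scale}
S(c^{n-1}T)=c\,S(T),\qquad S(T^{z,\lambda})=S(T)\Big(\frac{\cdot-z}\lambda\Big),\qquad\|T^{z,\lambda}\|_*=\|T\|_* .
\end{equation}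

We identify a divergence-free $\mu\in\mathcal M$ with its functional. By \eqref{eq:BB} and density, $\|\mu\|_*\le C_n\|\mu\|$, and the solution of \eqref{eq:system} is $S(\mu)$. For a curve, density gives $A_\Gamma=\|[\Gamma]\|_*>0$, and
\begin{equation}\label{eq:phiGamma}
\varphi_\Gamma=S\big(A_\Gamma^{-1}[\Gamma]\big)=A_\Gamma^{-1/(n-1)}S([\Gamma]).
\end{equation}
Indeed $\varphi=S(A_\Gamma^{-1}[\Gamma])$ has $\|\nabla\varphi\|_n=1$ and $A_\Gamma^{-1}[\Gamma](\varphi)=\|\nabla\varphi\|_n^n=1$. Conversely, $\frac1n\|\nabla\psi\|_n^n-A_\Gamma^{-1}[\Gamma](\psi)\ge\frac1n\|\nabla\psi\|_n^n-\|\nabla\psi\|_n\ge\frac1n-1$ for all $\psi$, so every extremal is a minimizer and equals $\varphi$.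

We say that $T\in X^*$ \emph{vanishes in} an open set $V$ if $T(\psi)=0$ for all $\psi\in C_c^\infty(V;\mathbf R^n)$, and that it \emph{vanishes off} $\overline B_R$ if it vanishes in $\mathbf R^n\setminus\overline B_R$. We call $u\in X$ \emph{$n$-harmonic in $V$} if $\int F(\nabla u):\nabla\psi=0$ for all $\psi\in C_c^\infty(V;\mathbf R^n)$. By mollification this identity then holds for all $\psi\in W^{1,n}$ with compact support in $V$. The field $S(T)$ is $n$-harmonic in $V$ exactly when $T$ vanishes in $V$.

\section{Decay of energy and values at a point}\label{sec:decay}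

Testing the equation with a cutoff times $u$ bounds the energy in a ball by the energy in the surrounding annulus. Because the exponent is critical, the constant does not depend on the radius, and iteration gives power decay.

\begin{lemma}\label{lem:decay}
There are $C$ and $\gamma>0$, depending only on $n$, such that for $u\in X$ and $\rho>0$:
\begin{enumerate}
\item[(a)] if $u$ is $n$-harmonic in $B_\rho$, then $\int_{B_s}|\nabla u|^n\le C(s/\rho)^\gamma\int_{B_\rho}|\nabla u|^n$ for $0<s\le\rho$;
\item[(b)] if $u$ is $n$-harmonic in $\mathbf R^n\setminus\overline B_\rho$, then $\int_{|x|>s}|\nabla u|^n\le C(\rho/s)^\gamma\int_{|x|>\rho}|\nabla u|^n$ for $s\ge\rho$.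
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $s<\rho$. Let $\eta$ be Lipschitz with values in $[0,1]$, equal to $1$ on $B_{s/2}$ and $0$ off $B_s$, with $|\nabla\eta|\le C/s$, and let $\bar u=m_{s/2}(u)$. Test with $\eta^n(u-\bar u)$. Since $\nabla\eta$ vanishes a.e.\ outside $\mathcal A_{s/2}$, the inequalities of H\"older and Poincar\'e on this annulus give
\[
\int_{B_{s/2}}|\nabla u|^n\le n\int\eta^{n-1}|\nabla\eta|\,|\nabla u|^{n-1}|u-\bar u|\le\frac Cs\|\nabla u\|_{L^n(\mathcal A_{s/2})}^{n-1}\|u-\bar u\|_{L^n(\mathcal A_{s/2})}\le C_1\int_{\mathcal A_{s/2}}|\nabla u|^n .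
\]
Add $C_1\int_{B_{s/2}}|\nabla u|^n$ to both sides. With $\theta=C_1/(1+C_1)<1$ we get $\int_{B_{s/2}}|\nabla u|^n\le\theta\int_{B_s}|\nabla u|^n$ for $s<\rho$, and for $s=\rho$ by letting $s\uparrow\rho$. If $2^{-k-1}\rho<s\le2^{-k}\rho$, then $k$ iterations give the factor $\theta^k\le\theta^{-1}(s/\rho)^\gamma$ with $\gamma=\log_2(1/\theta)$.

(b) The natural test function is not compactly supported. A second cutoff at radius $2^Js$ produces a term that involves $u-\bar u$ at that radius, and a priori this quantity may grow with $J$. The growth is slow enough to be beaten along a subsequence. Let $s>\rho$, let $\eta=0$ on $B_s$, $\eta=1$ off $B_{2s}$, $|\nabla\eta|\le C/s$, and $\bar u=m_s(u)$. For $J\ge1$ let $\chi_J=1$ on $B_{2^Js}$, $\chi_J=0$ off $B_{2^{J+1}s}$, $|\nabla\chi_J|\le C(2^Js)^{-1}$. Testing with $\eta^n\chi_J(u-\bar u)$ gives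
\[
\int\eta^n\chi_J|\nabla u|^n\le n\int\eta^{n-1}|\nabla\eta|\,|\nabla u|^{n-1}|u-\bar u|+\int|\nabla\chi_J|\,|\nabla u|^{n-1}|u-\bar u| .
\]
As in (a), the first term is at most $C_1\int_{\mathcal A_s}|\nabla u|^n$. Put $e_j=\|\nabla u\|_{L^n(\mathcal A_{2^js})}$. By Poincar\'e's inequality on $\mathcal A_{2^Js}$ and \eqref{eq:step},
\[
(2^Js)^{-1}\|u-\bar u\|_{L^n(\mathcal A_{2^Js})}\le Ce_J+C|m_{2^Js}(u)-m_s(u)|\le C\sum_{j=0}^Je_j\le C(J+1)^{1-1/n}\|\nabla u\|_n .
\]
So the second term is at most $C\|\nabla u\|_n\big((J+1)e_J^n\big)^{(n-1)/n}$. Since $\sum_Je_J^n<\infty$ and $\sum_J(J+1)^{-1}=\infty$, we have $\liminf_J(J+1)e_J^n=0$. Letting $J\to\infty$ along a subsequence, we obtain $\int_{|x|>2s}|\nabla u|^n\le C_1\int_{\mathcal A_s}|\nabla u|^n$, hence $\int_{|x|>2s}|\nabla u|^n\le\theta\int_{|x|>s}|\nabla u|^n$ for $s>\rho$, and for $s=\rho$ by letting $s\downarrow\rho$. Iterate as in (a).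
\end{proof}

Power decay makes the increments \eqref{eq:step} summable over dyadic radii. This gives a meaning to the value of $u$ at a point and at infinity.

\begin{lemma}\label{lem:values}
Let $u\in X$.
\begin{enumerate}
\item[(a)] If $\int_{B_s}|\nabla u|^n\le Ks^\beta$ for $0<s\le\rho$, with $K,\beta>0$, then $u(0):=\lim_{r\to0}m_r(u)$ exists, and $|u(0)-m_r(u)|\le C_\beta K^{1/n}r^{\beta/n}$ for $r\le\rho/4$, where $C_\beta$ depends only on $n$ and $\beta$.
\item[(b)] If $u$ is $n$-harmonic in $B_\rho$, then $u(0)$ exists and $|u(0)-m_r(u)|\le C(r/\rho)^{\gamma/n}\|\nabla u\|_{L^n(B_\rho)}$ for $r\le\rho/4$.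
\item[(c)] If $u$ is $n$-harmonic in $\mathbf R^n\setminus\overline B_\rho$, then $u(\infty):=\lim_{r\to\infty}m_r(u)$ exists, and $m_r^z(u)\to u(\infty)$ as $r\to\infty$ for each fixed $z$.
\item[(d)] If $u_j\to u$ in $X$ and all $u_j$ are $n$-harmonic in a fixed ball $B_\rho$, then so is $u$, and $u_j(0)-m_s(u_j)\to u(0)-m_s(u)$ for every $s>0$.
\end{enumerate}
\end{lemma}

Like the averages, $u(0)$ and $u(\infty)$ depend on the additive constant, and only differences are used. If $0$ is a Lebesgue point of $u$, then $m_r(u)$ tends to the Lebesgue value as $r\to0$, because $\mathcal A_r\subset B_{2r}$ and $|\mathcal A_r|\ge\frac12|B_{2r}|$; so the notation $u(0)$ is consistent.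

\begin{proof}
(a) Let $0<r'\le r\le\rho/4$ and choose $j\ge0$ with $2^{-j-1}r<r'\le2^{-j}r$. Passing through the radii $r,r/2,\dots,2^{-j}r,r'$ and using \eqref{eq:step},
\[
|m_r(u)-m_{r'}(u)|\le C\sum_{i\ge0}\|\nabla u\|_{L^n(B_{2^{2-i}r})}\le CK^{1/n}(4r)^{\beta/n}\sum_{i\ge0}2^{-i\beta/n}.
\]
So $m_r(u)$ is Cauchy as $r\to0$, and $r'\to0$ gives the bound.

(b) Apply (a) with $\beta=\gamma$ and $K=C\rho^{-\gamma}\int_{B_\rho}|\nabla u|^n$, as allowed by Lemma~\ref{lem:decay}(a).

(c) For $\rho\le r\le r'$, the same chain with radii $r,2r,4r,\dots$ and Lemma~\ref{lem:decay}(b) give $|m_r(u)-m_{r'}(u)|\le C\sum_{i\ge0}\|\nabla u\|_{L^n(|x|>2^ir)}\le C(\rho/r)^{\gamma/n}\|\nabla u\|_n$. For $r>2|z|$ the annuli $\mathcal A_r$ and $\mathcal A_r(z)$ lie in $B_{3r}\setminus\overline B_{r/2}$, so by \eqref{eq:avg} the two averages differ by at most $C\|\nabla u\|_{L^n(|x|>r/2)}\to0$.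

(d) By \eqref{eq:lip} and H\"older's inequality, $F(\nabla u_j)\to F(\nabla u)$ in $L^{n'}$, so the equation passes to the limit. Fix $r\le\rho/4$. Then $(m_r-m_s)(u_j)\to(m_r-m_s)(u)$, and by (b) both $|u_j(0)-m_r(u_j)|$ and $|u(0)-m_r(u)|$ are at most $C(r/\rho)^{\gamma/n}\sup_j\|\nabla u_j\|_n$. Let $j\to\infty$, then $r\to0$.
\end{proof}

In (d) the equation in a fixed ball is what makes the value at $0$ stable. Convergence in $X$ alone does not, since $X$ contains unbounded fields of arbitrarily small norm.

\section{Adding a bubble}\label{sec:bubble}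

The next lemma is the substitute for the exact superposition in the radial model. The solution $u$ has little energy near $0$, and the bubble has little energy away from $0$. By \eqref{eq:add} and \eqref{eq:mono} their sum is therefore close in $X$ to the true solution. Closeness alone is not enough: we have to compare averages at the scales $\lambda$ and $1$, and \eqref{eq:log} loses a factor $\log(1/\lambda)$. This is why the hypotheses, and Lemma~\ref{lem:decay}, are about power decay.

\begin{lemma}\label{lem:bubble}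
Let $T,\sigma\in X^*$, $u=S(T)$, $b=S(\sigma)$ and $c>0$. Assume that $\int_{B_s}|\nabla u|^n\le Ks^\beta$ for $0<s\le\rho$, with $K,\beta>0$, and that $\sigma$ vanishes off $\overline B_R$. Let $w_\lambda=S(T+c^{n-1}\sigma^\lambda)$. As $\lambda\to0$:
\begin{enumerate}
\item[(i)] $w_\lambda\rightharpoonup u$ weakly in $X$;
\item[(ii)] for fixed $\delta,s>0$, $\ m_{\delta\lambda}(w_\lambda)-m_s(w_\lambda)\to u(0)-m_s(u)+c\,\big(m_\delta(b)-b(\infty)\big)$;
\item[(iii)] if moreover $T$ vanishes in $B_\rho$ and $\sigma$ vanishes in $B_d$ for some $d>0$, then $w_\lambda(0)-m_s(w_\lambda)\to u(0)-m_s(u)+c\,\big(b(0)-b(\infty)\big)$ for every $s>0$.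
\end{enumerate}
\end{lemma}

\begin{proof}
Put $b_\lambda=c\,b(\cdot/\lambda)=S(c^{n-1}\sigma^\lambda)$, by \eqref{eq:scale}, and $e=w_\lambda-u-b_\lambda$. Testing the equations of $w_\lambda$, $u$ and $b_\lambda$ with $e$ gives $\int\big(F(\nabla w_\lambda)-F(\nabla u)-F(\nabla b_\lambda)\big):\nabla e=0$. With
\[
H=F(\nabla u+\nabla b_\lambda)-F(\nabla u)-F(\nabla b_\lambda),
\]
inequality \eqref{eq:mono} yields
\[
2^{1-n}\|\nabla e\|_n^n\le\int\big(F(\nabla w_\lambda)-F(\nabla u+\nabla b_\lambda)\big):\nabla e=-\int H:\nabla e\le\|H\|_{n'}\|\nabla e\|_n .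
\]
By \eqref{eq:add} and H\"older's inequality with $\frac1{n'}=\frac{n-2}n+\frac1n$, for every measurable set $D$,
\[
\|H\|_{L^{n'}(D)}\le C\Big(\|\nabla u\|_{L^n(D)}^{n-2}\|\nabla b_\lambda\|_{L^n(D)}+\|\nabla u\|_{L^n(D)}\|\nabla b_\lambda\|_{L^n(D)}^{n-2}\Big).
\]
We split space at the intermediate scale $\sqrt\lambda$. Let $\lambda\le 1$ be so small that $\sqrt\lambda\le\rho$ and $\lambda^{-1/2}\ge R$. By hypothesis and by Lemma~\ref{lem:decay}(b),
\begin{equation}\label{eq:split}
\|\nabla u\|_{L^n(B_{\sqrt\lambda})}\le K^{1/n}\lambda^{\beta/2n},\qquad\|\nabla b_\lambda\|_{L^n(|x|>\sqrt\lambda)}=c\|\nabla b\|_{L^n(|x|>\lambda^{-1/2})}\le C'\lambda^{\gamma/2n}.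
\end{equation}
On $D=B_{\sqrt\lambda}$ each product contains a factor with $\nabla u$, and on the complement each product contains a factor with $\nabla b_\lambda$, to the power $1$ or $n-2\ge1$. The other factors are bounded, since $\|\nabla b_\lambda\|_n=c\|\nabla b\|_n$. Hence there are $C',\gamma'>0$, independent of $\lambda$, with
\begin{equation}\label{eq:error}
\|\nabla e\|_n\le C'\lambda^{\gamma'} .
\end{equation}

(i) For $G\in L^{n'}$ we have $|\int\nabla b_\lambda:G|\le\|\nabla b_\lambda\|_n\|G\|_{L^{n'}(B_{\sqrt\lambda})}+\|\nabla b_\lambda\|_{L^n(|x|>\sqrt\lambda)}\|G\|_{n'}\to0$ by \eqref{eq:split}. So $b_\lambda\rightharpoonup0$, and $e\to0$ by \eqref{eq:error}.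

(ii) Since $m_r(b_\lambda)=c\,m_{r/\lambda}(b)$,
\[
(m_{\delta\lambda}-m_s)(w_\lambda)=(m_{\delta\lambda}-m_s)(u)+c\,\big(m_\delta(b)-m_{s/\lambda}(b)\big)+(m_{\delta\lambda}-m_s)(e).
\]
The first two terms converge by Lemma~\ref{lem:values}(a) and (c). By \eqref{eq:log} and \eqref{eq:error} the last term is at most $C\big(1+\log\frac s{\delta\lambda}\big)C'\lambda^{\gamma'}\to0$.

(iii) For $d\lambda\le\rho$ the functional $T+c^{n-1}\sigma^\lambda$ vanishes in $B_{d\lambda}$. So for $\delta\le d/4$, Lemma~\ref{lem:values}(b) gives $|w_\lambda(0)-m_{\delta\lambda}(w_\lambda)|\le C(\delta/d)^{\gamma/n}\|\nabla w_\lambda\|_n$, and $\|\nabla w_\lambda\|_n^{n-1}\le\|T\|_*+c^{n-1}\|\sigma\|_*$. Combine this with (ii); let $\lambda\to0$, then $\delta\to0$, and use $m_\delta(b)\to b(0)$.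
\end{proof}

By \eqref{eq:scale} the lemma holds at any center $z$: replace $\sigma^\lambda$ by $\sigma^{z,\lambda}$, and take the balls, averages and values of $u$ and $w_\lambda$ at $z$ instead of $0$.

A bubble is useful only if it shifts the value at its center, that is, if $b(0)\ne b(\infty)$. We do not know $b$, but we are free to choose the center.

\begin{lemma}\label{lem:center}
Let $\sigma_0\in X^*\setminus\{0\}$ vanish off a closed ball and let $Z\subset\mathbf R^n$ be a null set. There is $x_0\notin Z$ such that, for the translate $\sigma=\sigma_0^{-x_0,1}$ and $b=S(\sigma)$, the limit $b(0)=\lim_{r\to0}m_r(b)$ exists and differs from $b(\infty)$.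
\end{lemma}

\begin{proof}
Let $b_0=S(\sigma_0)$. If $b_0=b_0(\infty)$ a.e., then $\nabla b_0=0$ and $\sigma_0=0$. So the set $\{b_0\ne b_0(\infty)\}$ has positive measure, and it contains a Lebesgue point $x_0\notin Z$ of $b_0$ whose Lebesgue value is $b_0(x_0)$. By \eqref{eq:scale}, $b=b_0(\cdot+x_0)$, so $m_r(b)=m_r^{x_0}(b_0)$. This tends to $b_0(x_0)$ as $r\to0$, and to $b_0(\infty)$ as $r\to\infty$ by Lemma~\ref{lem:values}(c).
\end{proof}

\section{Generic unboundedness}\label{sec:generic}

We prove Theorem~\ref{thm:generic}. Here the bubbles are smooth fields, their mass can be chosen freely, and each new bubble is placed at a point where the current solution is already large.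

Recall that $\mathfrak H^1$ consists of the $g\in L^1$ with $\|g\|_{\mathfrak H^1}=\|\sup_{t>0}|\phi_t*g|\|_1<\infty$, where $\phi\in C_c^\infty(B_1)$ is fixed with $\int\phi=1$ and $\phi_t=t^{-n}\phi(\cdot/t)$. It is a Banach space, and $\|g\|_1\le\|g\|_{\mathfrak H^1}$ because $\phi_t*g\to g$ a.e. The norm is invariant under $g\mapsto\lambda^{-n}g((\cdot-z)/\lambda)$. If $g\in C_c^\infty(B_R)$ has mean zero, then $g\in\mathfrak H^1$: the maximal function is bounded, and for $|x|\ge2R$ the quantity $\phi_t*g(x)=\int(\phi_t(x-y)-\phi_t(x))g(y)\,dy$ is $O(t^{-n-1})$ and vanishes unless $t>|x|/2$, so the maximal function is $O(|x|^{-n-1})$.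

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
The condition $\operatorname{div}\mu=0$ is closed in each of the three spaces, so $\mathcal Y$ is a Banach space. Since $\mathfrak H^1\subset L^1\subset\mathcal M$ continuously, $\mathcal Y$ embeds continuously in $X^*$ by \eqref{eq:BB}, and $S:\mathcal Y\to X$ is continuous by \eqref{eq:Scont}.

\emph{The bubble.} Let $\sigma_0=(\partial_2\chi,-\partial_1\chi,0,\dots,0)$ with $0\ne\chi\in C_c^\infty(\mathbf R^n)$. This is a nonzero divergence-free field whose components have mean zero, so it lies in $\mathcal Y$ in all three cases. Let $\sigma$ be the translate given by Lemma~\ref{lem:center}, $b=S(\sigma)$, and let $\hat v$ be the unit vector in the direction of $b(0)-b(\infty)$. Fix $\delta>0$ so small that $\kappa:=\hat v\cdot(m_\delta(b)-b(\infty))>0$. The functional $\sigma^{z,\lambda}$ is the field $\lambda^{-n}\sigma((\cdot-z)/\lambda)$, so $\|\sigma^{z,\lambda}\|_{\mathcal Y}=\|\sigma\|_{\mathcal Y}$.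

\emph{The open sets.} For an open ball $B$ with rational center and radius, and $M\in\mathbf N$, let
\[
G_{B,M}=\big\{T\in\mathcal Y:\ |m_r^z(S(T))-m_1(S(T))|>M\ \text{ for some }z,r\text{ with }B_{2r}(z)\subset B\big\}.
\]
It is open, because $S$ and the maps $m_r^z-m_1$ are continuous.

\emph{Density.} Let $T_0\in\mathcal Y$ and $\varepsilon>0$. Since $n\ge3$, there is $k_0$ with $\|\sigma\|_{\mathcal Y}\sum_{k>k_0}k^{1-n}<\varepsilon$; put $c_j=1/(k_0+j)$. For $T\in\mathcal Y$ and $h\in\mathbf R$ let
\[
B(T,h)=\{x\in B:\ \hat v\cdot(S(T)(x)-m_1(S(T)))>h\}.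
\]
Choose $h_0$ with $|B(T_0,h_0)|>0$ and set $h_j=h_0+\kappa\sum_{i\le j}c_i$. We construct $T_j=T_{j-1}+c_j^{n-1}\sigma^{z_j,\lambda_j}$ with $|B(T_j,h_j)|>0$. Given $T_{j-1}$, let $u=S(T_{j-1})$ and pick $z\in B(T_{j-1},h_{j-1})$ that is a Lebesgue point of $u$, with value $u(z)$, and of $|\nabla u|^n$. The second property gives $\int_{B_s(z)}|\nabla u|^n\le Ks^n$ for small $s$, so Lemma~\ref{lem:bubble} applies with center $z$. Let $w_\lambda=S(T_{j-1}+c_j^{n-1}\sigma^{z,\lambda})$. Use (ii) with $s=1$ for $m^z_{\delta\lambda}-m_1^z$, and (i) for the fixed map $m_1^z-m_1$. As $\lambda\to0$,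
\[
\hat v\cdot\big(m^z_{\delta\lambda}(w_\lambda)-m_1(w_\lambda)\big)\ \to\ \hat v\cdot\big(u(z)-m_1(u)\big)+c_j\kappa\ >\ h_{j-1}+c_j\kappa=h_j .
\]
Take $z_j=z$ and $\lambda_j$ so small that the left-hand side exceeds $h_j$ and $B_{2\delta\lambda_j}(z_j)\subset B$. An average over a subset of $B$ exceeds $h_j$, so $|B(T_j,h_j)|>0$. Since $\sum c_i=\infty$, there is $j\ge1$ with $h_j>M$, and the annulus just chosen shows that $T_j\in G_{B,M}$. Also $\|T_j-T_0\|_{\mathcal Y}\le\|\sigma\|_{\mathcal Y}\sum_ic_i^{n-1}<\varepsilon$.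

\emph{Conclusion.} The set $\bigcap_{B,M}G_{B,M}$ is a countable intersection of dense open sets, hence residual, and dense by Baire's theorem. Let $T$ belong to it and $u=S(T)$. If $|u|\le L$ a.e.\ on a nonempty open set, this set contains one of the balls $B$, and $|m_r^z(u)-m_1(u)|\le L+|m_1(u)|$ whenever $B_{2r}(z)\subset B$. This contradicts $T\in G_{B,M}$ for large $M$.
\end{proof}

\section{Perturbing closed polygons}\label{sec:polygons}

A \emph{closed walk} is a list of points $W=(P_0,P_1,\dots,P_m=P_0)$; repetitions and crossings are allowed. It defines the functional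
\[
[W](\psi)=\sum_{i=1}^m\int_0^1\psi\big(P_{i-1}+t(P_i-P_{i-1})\big)\cdot(P_i-P_{i-1})\,dt .
\]
For $\psi=\nabla\phi$ the sum telescopes to $0$, so $[W]$ is a divergence-free measure of mass at most $\operatorname{length}(W)$, and $\|[W]\|_*\le C_n\operatorname{length}(W)$ by \eqref{eq:BB}. An edge traversed once in each direction contributes nothing, constant fields give $[W](\psi)=0$, and
\begin{equation}\label{eq:walkscale}
[z+\lambda W]=\lambda\,[W]^{z,\lambda}.
\end{equation}

Moving the vertices slightly is not a small change in total variation: a unit square and its translate by a small vector normal to its plane are at distance $8$. So \eqref{eq:BB} alone does not give continuity in $X^*$. The difference of two nearby walks is a sum of thin triangles, and what has to be estimated is the difference of the integrals of $\psi$ along two long, nearly equal sides. On almost every hyperplane slice, a field with gradient in $L^n(\mathbf R^n)$ has its gradient in $L^n$ of a space of dimension $n-1<n$, and is H\"older continuous there.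 Precisely, Morrey's inequalities for a closed $(n-1)$-dimensional disc $D$ of radius $1$ and $g\in C^1(D)$ read
\begin{equation}\label{eq:morrey}
|g(x)-g(y)|\le C|x-y|^{1/n}\|\nabla g\|_{L^n(D)},\qquad\sup_D|g|\le C\|g\|_{W^{1,n}(D)},
\end{equation}
with exponent $1-\frac{n-1}n=\frac1n$.

\begin{lemma}\label{lem:triangle}
If $|Q-P|=L>0$ and $|Q'-Q|=\varepsilon\le L/2$, then $\|[(P,Q,Q',P)]\|_*\le CL^{1-1/n}\varepsilon^{1/n}$.
\end{lemma}

\begin{proof}
By \eqref{eq:walkscale} and \eqref{eq:scale} we may take $P=0$ and $L=1$, so $Q=e$ is a unit vector and $Q'=e+g$ with $|g|=\varepsilon\le\frac12$.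

\emph{Reduction to a right triangle.} Let $Q''=Q'/(1+g\cdot e)$. Then $Q''=e+h$ with $h=(g-(g\cdot e)e)/(1+g\cdot e)$, so $h\perp e$ and $|h|\le2\varepsilon\le1$. Since $0,Q',Q''$ are collinear, the oriented edges $Q'\to0$ and $0\to Q''$ add up to $Q'\to Q''$, and
\[
[(0,Q,Q',0)]-[(0,Q,Q'',0)]=[(Q,Q',Q'',Q)].
\]
The last triangle has perimeter at most $\varepsilon+3\varepsilon+2\varepsilon$, hence norm at most $6C_n\varepsilon$. It remains to show $\|[(0,e,e+h,0)]\|_*\le C|h|^{1/n}$, and we may assume $h\ne0$.

\emph{The right triangle.} Let $\psi\in C_c^\infty$. Subtracting a constant changes neither $[(0,e,e+h,0)](\psi)$ nor $\nabla\psi$, so we may assume $\int_{B_3}\psi=0$, and then $\|\psi\|_{W^{1,n}(B_3)}\le C\|\nabla\psi\|_n$. We have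
\[
[(0,e,e+h,0)](\psi)=\int_0^1\big(\psi(te)-\psi(te+th)\big)\cdot e\,dt-\int_0^1\psi(te+th)\cdot h\,dt+\int_0^1\psi(e+th)\cdot h\,dt .
\]
Let $D_t\subset B_3$ be the disc of radius $1$ centered at $te$ and perpendicular to $e$. It contains $te$ and $te+th$. By \eqref{eq:morrey}, H\"older's inequality in $t$ and Fubini's theorem, the first term is at most
\[
C|h|^{1/n}\int_0^1\|\nabla\psi\|_{L^n(D_t)}\,dt\le C|h|^{1/n}\|\nabla\psi\|_n,
\]
and the second is at most $C|h|\int_0^1\|\psi\|_{W^{1,n}(D_t)}\,dt\le C|h|\,\|\nabla\psi\|_n$. For the third term let $D'_s$, $0\le s\le|h|$, be the disc of radius $1$ centered at $e+sh/|h|$ and perpendicular to $h$; it lies in $B_3$ because $|e+sh/|h||\le\sqrt2$. The term is at most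
\[
C\int_0^{|h|}\|\psi\|_{W^{1,n}(D'_s)}\,ds\le C|h|^{1-1/n}\|\psi\|_{W^{1,n}(B_3)}\le C|h|^{1-1/n}\|\nabla\psi\|_n .
\]
Since $|h|\le1$ and $1-\frac1n\ge\frac1n$, all three terms are at most $C|h|^{1/n}\|\nabla\psi\|_n$.
\end{proof}

\begin{proposition}\label{prop:walks}
If $W^j=(P_0^j,\dots,P_m^j=P_0^j)$ are closed walks with $P_i^j\to P_i$ for each $i$, and $W=(P_0,\dots,P_m)$, then $[W^j]\to[W]$ in $X^*$.
\end{proposition}

\begin{proof}
The edges that join new and old vertices cancel cyclically in the sum
\[
[W^j]-[W]=\sum_{i=1}^m[(P_{i-1}^j,P_i^j,P_i,P_{i-1},P_{i-1}^j)].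
\]
Cutting along a diagonal, the $i$-th term equals $[(P_{i-1}^j,P_i^j,P_i,P_{i-1}^j)]+[(P_i,P_{i-1},P_{i-1}^j,P_i)]$. Each of these triangles has the form $(P,Q,Q',P)$ with $|Q'-Q|\to0$ and $|Q-P|\to L:=|P_i-P_{i-1}|$. If $L=0$, the perimeter tends to $0$. If $L>0$, Lemma~\ref{lem:triangle} applies for large $j$.
\end{proof}

The second tool removes self-intersections. A polygonal arc or closed polygon is \emph{simple} if its edges are nondegenerate and two distinct edges meet only when they are consecutive, and then only at the common vertex.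

\begin{lemma}\label{lem:generic}
Let $G$ be a simple polygonal arc in $\mathbf R^n$ from $P'$ to $P$, let $Z_1,\dots,Z_M$ be any points, $M\ge2$, and let $\varepsilon>0$. There are $Y_1,\dots,Y_M$ with $|Y_i-Z_i|<\varepsilon$ such that $G$ followed by $(P,Y_1,\dots,Y_M,P')$ is a simple closed polygon and $Y_{i-2},Y_{i-1},Y_i$ are not collinear for $3\le i\le M$.
\end{lemma}

\begin{proof}
Put $Y_0=P$ and choose $Y_1,\dots,Y_M$ successively. Let $\mathcal S_i$ be the set of edges of $G$ together with $[Y_0,Y_1],\dots,[Y_{i-2},Y_{i-1}]$. We require: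
\begin{enumerate}
\item[(1)] $Y_i$ is not in the affine hull of $\{Y_{i-1}\}\cup s$ for any $s\in\mathcal S_i$;
\item[(2)] $Y_M$ is not in the affine hull of $\{P'\}\cup s$ for any $s\in\mathcal S_M$, nor in that of $\{P',Y_{M-1}\}$.
\end{enumerate}
At each step finitely many affine subspaces of dimension at most $2<n$ are excluded. Their union is a null set, so $Y_i$ can be chosen within $\varepsilon$ of $Z_i$. By (1), $Y_i\ne Y_{i-1}$, the point $Y_i$ lies on no element of $\mathcal S_i$, and, taking $s=[Y_{i-2},Y_{i-1}]$, three consecutive points are not collinear.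

If $[Y_{i-1},Y_i]$ met $s\in\mathcal S_i$ at a point $p\ne Y_{i-1}$, then $Y_i$ would be on the line through $Y_{i-1}$ and $p$, against (1). So $[Y_{i-1},Y_i]$ meets the elements of $\mathcal S_i$ at most in $Y_{i-1}$. For $i=1$ this point is $P$, which lies only on the last edge of $G$. For $i\ge2$ it lies on no element of $\mathcal S_{i-1}$, so among the elements of $\mathcal S_i$ it lies only on $[Y_{i-2},Y_{i-1}]$. In particular the new edges $[Y_{i-1},Y_i]$ meet $G$ at most in $P$, so none of them contains $P'$.

The same argument with (2) shows that $[Y_M,P']$ meets the elements of $\mathcal S_M$ at most in $P'$, which lies only on the first edge of $G$. Finally $Y_{M-1}\ne P'$ and $Y_M$ is off the line through these two points, so $[Y_M,P']$ meets $[Y_{M-1},Y_M]$ only in $Y_M$.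
\end{proof}

\section{The curve}\label{sec:curve}

We prove Theorem~\ref{thm:curve}. The curve is a limit of simple polygons $\Gamma_k$ that avoid $0$. Each is obtained from the previous one by cutting out a short segment near $0$ and inserting a detour that winds many times around a much smaller square (Figure~\ref{fig:step}). Two points need care. First, $[\Gamma_k]$ must vanish near $0$, so that Lemma~\ref{lem:bubble}(iii) and Lemma~\ref{lem:values}(d) apply; hence the path to the small square must miss $0$. Second, the limit solution has no value at $0$. We therefore record the value reached at stage $k$ as an average at a radius $r_k$, and we make sure that later stages hardly change this average; this is the role of the weak convergence in Lemma~\ref{lem:bubble}(i).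

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (-3.4,3) -- (-0.6,3);
\draw[thick,->] (0.2,3) -- (1.8,3);
\draw[thick] (1.8,3) -- (3.2,3);
\draw[dashed] (-0.6,3) -- (0.2,3);
\draw[thick] (-0.6,3) -- (-1.2,1.2) -- (-1.2,-1.2) -- (1.2,-1.2) -- (1.2,1.05) -- (-1.05,1.05) -- (-1.05,-1.05) -- (1.05,-1.05) -- (1.05,0.9) -- (-0.9,0.9) -- (-0.9,-0.9) -- (0.9,-0.9) -- (0.9,0.75) -- (-0.75,0.75);
\draw[white,line width=4pt] (-0.71,0.84) -- (-0.55,1.22);
\draw[thick] (-0.75,0.75) -- (0.2,3);
\fill (-0.6,3) circle (1.3pt) node[above left] {$P$};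
\fill (0.2,3) circle (1.3pt) node[above right] {$P'$};
\node[above] at (-0.2,3) {$J_k$};
\fill (-3.4,3) circle (1.3pt) node[above] {$V_m$};
\fill (3.2,3) circle (1.3pt) node[above] {$V_1$};
\fill (-1.2,1.2) circle (1.3pt) node[left] {$Y_1$};
\fill (-0.75,0.75) circle (1.3pt) node[below right] {$Y_M$};
\fill (0.3,-0.2) circle (1.3pt) node[right] {$0$};
\end{tikzpicture}
\caption{One step of the construction, projected to a plane, with $N=3$ turns and $M=4N+1=13$. The short segment $J_k=[P,P']$ of an edge of the previous polygon is replaced by an arc that goes from $P$ to a small square near $0$, runs $N$ times around it and returns to $P'$. In the projection the returning edge crosses the turns; in dimension $n\ge3$ generic vertices $Y_1,\dots,Y_M$ avoid all crossings.}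
\label{fig:step}
\end{figure}

\subsection*{The bubble}
Let $\Sigma_0\subset\mathbf R^2\times\{0\}$ be a unit square and $\sigma_0=[\partial\Sigma_0]\ne0$. Apply Lemma~\ref{lem:center} with $Z=\partial\Sigma_0$. By \eqref{eq:walkscale} the translate is $\sigma=[\partial\Sigma]$, where $\Sigma=\Sigma_0-x_0$ has vertices $Q_0,Q_1,Q_2,Q_3$ in cyclic order and $0\notin\partial\Sigma$. Let $b=S(\sigma)$, $R=\max_{\partial\Sigma}|x|$ and $d=\operatorname{dist}(0,\partial\Sigma)>0$. Then $\sigma$ vanishes in $B_d$ and off $\overline B_R$, $Q_0\ne0$, and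
\[
v:=b(0)-b(\infty)\ne0 .
\]
By \eqref{eq:walkscale}, $[\partial(\lambda\Sigma)]=\lambda\sigma^\lambda$. So for $a>0$ and $N\in\mathbf N$,
\begin{equation}\label{eq:Nfold}
N\,[\partial(\lambda\Sigma)]=a\,\sigma^\lambda\qquad\text{if }\lambda=a/N .
\end{equation}
The $N$-fold square has length $4a$ whatever $N$ is, and its scale tends to $0$ as $N\to\infty$.

\subsection*{The induction}
Let $c_k=1/k$ and $a_k=c_k^{n-1}$, so that $\sum_ka_k<\infty$. For $u\in X$ that is $n$-harmonic near $0$ write $D(u)=u(0)-m_1(u)$. Let $\lambda_0=1$, and let $\Gamma_0=E_0$ be an oriented nondegenerate triangle in $\overline B_{2R}\setminus\{0\}$. For $k\ge1$ we construct oriented simple closed polygons $\Gamma_k\not\ni0$, segments $J_k$, polygonal arcs $E_k$, scales $\lambda_k\in(0,\lambda_{k-1}/2]$ and radii $r_k\in(0,2^{-k}]$ such that, with $u_k=S([\Gamma_k])$: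
\begin{enumerate}
\item[(A)] $J_k$ lies in the relative interior of an edge of $E_{k-1}$, and $\Gamma_k$ arises from $\Gamma_{k-1}$ by replacing $J_k$ with $E_k$, which has the same initial and the same final point;
\item[(B)] $J_k\cup E_k\subset\overline B_{2R\lambda_{k-1}}$ and $\operatorname{length}(E_k)\le6R\lambda_{k-1}+4a_k+2^{-k}$;
\item[(C)] some edge of $E_k$ lies in $\overline B_{2R\lambda_k}$ and is not contained in the line $\mathbf RQ_0$;
\item[(D)] $|D(u_k)-D(u_{k-1})-c_kv|\le2^{-k}$;
\item[(E)] $|(m_{r_j}-m_1)(u_k-u_{k-1})|\le2^{-k}$ for $1\le j<k$;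
\item[(F)] $|m_{r_k}(u_k)-u_k(0)|\le2^{-k}$.
\end{enumerate}
Property (C) holds for $k=0$ because the triangle is not contained in a line. Note that $\lambda_k\le2^{-k}$. Let $k\ge1$ and suppose that stage $k-1$ is done.

\emph{Step 1: the scale.} For $N\in\mathbf N$ let $\lambda=a_k/N$ and
\[
w=S\big([\Gamma_{k-1}]+N[\partial(\lambda\Sigma)]\big)=S\big([\Gamma_{k-1}]+c_k^{n-1}\sigma^\lambda\big),
\]
where we used \eqref{eq:Nfold}. The functional $[\Gamma_{k-1}]$ vanishes in a ball around $0$, so the decay hypothesis of Lemma~\ref{lem:bubble} holds by Lemma~\ref{lem:decay}(a). By parts (iii) and (i) we can fix $N$ so large that $\lambda_k:=\lambda\le\lambda_{k-1}/2$ and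
\begin{equation}\label{eq:step1}
|D(w)-D(u_{k-1})-c_kv|\le2^{-k-1},\qquad|(m_{r_j}-m_1)(w-u_{k-1})|\le2^{-k-1}\quad(1\le j<k).
\end{equation}

\emph{Step 2: one closed walk.} The edge of $E_{k-1}$ given by (C) meets $\mathbf RQ_0$ in at most one point, so its relative interior contains a point $P\notin\mathbf RQ_0$. Let $V_1,\dots,V_m$ be the vertices of $\Gamma_{k-1}$ in order, numbered so that this edge runs from $V_m$ to $V_1$. Let $M=4N+1$ and let $(Z_1,\dots,Z_M)$ be the list $\lambda_kQ_0,\lambda_kQ_1,\lambda_kQ_2,\lambda_kQ_3$ repeated $N$ times and followed by $\lambda_kQ_0$. Put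
\[
W=(P,V_1,\dots,V_m,P,Z_1,\dots,Z_M,P).
\]
The edges $P\to\lambda_kQ_0$ and $\lambda_kQ_0\to P$ cancel, so $[W]=[\Gamma_{k-1}]+N[\partial(\lambda_k\Sigma)]$ and $w=S([W])$. The segment $[P,\lambda_kQ_0]$ misses $0$: if $(1-t)P+t\lambda_kQ_0=0$, then $t=1$ would give $Q_0=0$, and $t<1$ would give $P\in\mathbf RQ_0$. Since also $0\notin\Gamma_{k-1}$ and $0\notin\partial(\lambda_k\Sigma)$, the walk $W$ avoids a ball $B_{2\rho}$.

\emph{Step 3: a simple polygon near $W$.} Let $P'$ lie strictly between $P$ and $V_1$, and let $0<\varepsilon\le R\lambda_k$. Apply Lemma~\ref{lem:generic} to the arc $G=(P',V_1,\dots,V_m,P)$ of $\Gamma_{k-1}$, and set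
\[
J_k=[P,P'],\qquad E_k=(P,Y_1,\dots,Y_M,P'),\qquad\Gamma_k=(P',V_1,\dots,V_m,P,Y_1,\dots,Y_M,P').
\]
Then $\Gamma_k$ is simple and (A) holds. All $Y_i$ lie in $\overline B_{2R\lambda_k}$, hence so do $[Y_1,Y_2]$ and $[Y_2,Y_3]$. Since $Y_1,Y_2,Y_3$ are not collinear, one of these two edges is not contained in $\mathbf RQ_0$, which is (C). The points $P,P'$ lie on an edge in $\overline B_{2R\lambda_{k-1}}$, and $\lambda_k\le\lambda_{k-1}$, so the inclusion in (B) follows by convexity.

\emph{Step 4: fixing $P'$ and $\varepsilon$.} Let $P'\to P$ and $\varepsilon\to0$ along sequences. The vertices of $\Gamma_k$ converge to those of $W$. Once all vertices have moved by less than $\rho$, so have all points of the edges, and $\Gamma_k$ avoids $B_\rho$. By Proposition~\ref{prop:walks} and \eqref{eq:Scont}, $u_k\to w$ in $X$, and $D(u_k)\to D(w)$ by Lemma~\ref{lem:values}(d). The length of $E_k$ tends to $2|P-\lambda_kQ_0|+4N\lambda_k\le6R\lambda_{k-1}+4a_k$. So we can fix $P'$ and $\varepsilon$ such that $0\notin\Gamma_k$, the length bound in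 (B) holds, and $|D(u_k)-D(w)|$ and the finitely many quantities $|(m_{r_j}-m_1)(u_k-w)|$, $j<k$, are at most $2^{-k-1}$. With \eqref{eq:step1} this gives (D) and (E). Finally $u_k$ is $n$-harmonic near $0$, so $m_r(u_k)\to u_k(0)$, and there is $r_k\le2^{-k}$ with (F). The induction is complete.

\subsection*{The limit curve}
We parametrize the polygons so that the changes happen on nested arcs that shrink to a point. Let $f_0:S^1\to\Gamma_0$ be an orientation-preserving homeomorphism and $I_1=f_0^{-1}(J_1)$. Given a homeomorphism $f_{k-1}:S^1\to\Gamma_{k-1}$ and the closed arc $I_k=f_{k-1}^{-1}(J_k)$, let $f_k=f_{k-1}$ off $I_k$, and let $f_k|_{I_k}$ be a homeomorphism onto $E_k$ that agrees with $f_{k-1}$ at the endpoints of $I_k$. By (A), $J_{k+1}$ is a closed subarc of $E_k$ that does not contain the endpoints of $E_k$. So $f_k|_{I_k}$ can be chosen to map a prescribed closed subarc $I_{k+1}$ of the interior of $I_k$, with $|I_{k+1}|\le\frac12|I_k|$, onto $J_{k+1}$. Each $f_k$ is an orientation-preserving homeomorphism onto $\Gamma_k$,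 and $\bigcap_kI_k$ is a single point $s_*$.

\emph{Simple closed curve through $0$.} By (B), $|f_k-f_{k-1}|\le4R\lambda_{k-1}\le4R\,2^{1-k}$, so $f_k$ converges uniformly to a continuous map $f$, and $f=f_k$ off $I_{k+1}$. Since $f_k(s_*)\in E_k\subset\overline B_{2R\lambda_{k-1}}$, we have $f(s_*)=0$. If $s\ne s'$ both differ from $s_*$, then both lie outside $I_{k+1}$ for large $k$, so $f(s)=f_k(s)\ne f_k(s')=f(s')$ and $f(s)\in\Gamma_k\not\ni0$. Thus $f$ is injective, and $\Gamma=f(S^1)$, oriented by $f$, is a simple closed curve through $0$.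

\emph{Polygonal away from $0$.} If $s\in I_k\setminus\{s_*\}$, then $s\in I_l\setminus I_{l+1}$ for some $l\ge k$, and $f(s)=f_l(s)\in E_l\subset\overline B_{2R\lambda_{k-1}}$. Both $f(I_k)$ and $f_{k-1}(I_k)=J_k$ lie in this ball, so outside it $\Gamma$ coincides with the polygon $\Gamma_{k-1}$. The radii tend to $0$.

\emph{Rectifiable.} The length of a map on an arc, the supremum of $\sum_i|f(s_i)-f(s_{i-1})|$ over partitions, is lower semicontinuous under pointwise convergence. Each step adds at most $\operatorname{length}(E_j)$, so for $l>k$ the length of $f_l$ on $I_{k+1}$ is at most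
\[
\ell_k:=\sum_{j>k}\operatorname{length}(E_j),
\]
and the same bound holds for $f$. By (B), $\lambda_j\le2^{-j}$ and $\sum a_j<\infty$, we have $\ell_0<\infty$ and $\ell_k\to0$. Since $f=f_0$ off $I_1$, the curve $\Gamma$ is rectifiable.

\emph{Convergence of the solutions.} The maps $f$ and $f_k$ agree off $I_{k+1}$, and $f_k(I_{k+1})=J_{k+1}$ is a segment with the same endpoints as $E_{k+1}$, so its length is at most $\ell_k$. Hence $|[\Gamma](\psi)-[\Gamma_k](\psi)|\le2\ell_k\|\psi\|_\infty$ for $\psi\in C_c^\infty$. The measure $[\Gamma]-[\Gamma_k]$ is divergence-free with total variation at most $2\ell_k$, so \eqref{eq:BB} gives $[\Gamma_k]\to[\Gamma]$ in $X^*$. By \eqref{eq:Scont}, $u_k\to u:=S([\Gamma])$ in $X$.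

\subsection*{Unboundedness}
Let $\hat v=v/|v|$. Summing (D),
\[
D(u_k)\cdot\hat v\ \ge\ D(u_0)\cdot\hat v+|v|\sum_{j\le k}\frac1j-1 .
\]
Summing (E) over the stages $l>k$ and letting $l\to\infty$, we get $|(m_{r_k}-m_1)(u-u_k)|\le1$. By (F), $|(m_{r_k}-m_1)(u_k)-D(u_k)|\le1$. Therefore
\[
\big(m_{r_k}(u)-m_1(u)\big)\cdot\hat v\ \ge\ D(u_0)\cdot\hat v+|v|\sum_{j\le k}\frac1j-3\ \longrightarrow\ \infty .
\]
Every neighborhood of $0$ contains $\mathcal A_{r_k}$ for large $k$, because $r_k\to0$. So $u$, with any additive constant, is essentially unbounded in every neighborhood of $0$. A representative that is continuous at $0$ would be bounded near $0$, so there is none. By \eqref{eq:phiGamma}, $\varphi_\Gamma=A_\Gamma^{-1/(n-1)}u$ has the same properties, and it is the solution of \eqref{eq:system} for the divergence-free measure $\mu=A_\Gamma^{-1}[\Gamma]$. This proves Theorem~\ref{thm:curve}. \qed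

\section{H\"older continuity under a growth condition}\label{sec:holder}

In the construction above, length $4k^{1-n}$ is placed at a scale $\lambda_k\le2^{-k}$, which is more than $\Lambda\lambda_k^\alpha$ for large $k$, whatever $\alpha,\Lambda>0$ are. Theorem~\ref{thm:holder} says that such concentration is necessary. The proof repeats the argument of Lemma~\ref{lem:decay}(a) with a right-hand side. The new point is that the growth condition makes $\mu$ small in the dual norm on small balls.

\begin{proof}[Proof of Theorem~\ref{thm:holder}]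
Let $T\in X^*$ be the functional of $\mu$ and $u=\varphi=S(T)$. Let $\mathcal K\subset U$ be compact and choose $r_0>0$ with $4r_0\le\min\{1,\operatorname{dist}(\mathcal K,\mathbf R^n\setminus U)\}$. In this proof $C$ may depend on $n,\alpha,\Lambda$.

\emph{Step 1: the local dual norm.} We claim that for $y\in\mathcal K$, $r\le r_0$ and $g\in W^{1,n}$ with compact support in $B_r(y)$,
\begin{equation}\label{eq:localdual}
|T(g)|\le Cr^\alpha\|\nabla g\|_n .
\end{equation}
By mollification we may take $g\in C_c^\infty(B_r(y);\mathbf R^n)$. Let $\nu=|\mu|\llcorner B_r(y)$. Averaging $g(x)=-\int_0^\infty\partial_sg(x+s\theta)\,ds$ over $\theta\in S^{n-1}$ gives $|g(x)|\le C\int|\nabla g(z)|\,|x-z|^{1-n}\,dz$. For $|x-z|<2r$,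
\[
\int_{|x-z|}^{4r}t^{-n}\,dt=\frac{|x-z|^{1-n}-(4r)^{1-n}}{n-1}\ge\frac{1-2^{1-n}}{n-1}\,|x-z|^{1-n}.
\]
Integrate in $x$ against $\nu$ and use the theorem of Fubini and the inequalities of H\"older and Minkowski:
\[
|T(g)|\le C\int_{B_r(y)}|\nabla g(z)|\int_0^{4r}t^{-n}\nu(B_t(z))\,dt\,dz\le C\|\nabla g\|_n\int_0^{4r}t^{-n}\|\nu(B_t(\cdot))\|_{L^{n'}(B_r(y))}\,dt .
\]
For $z\in B_r(y)\subset U$ and $t\le4r\le1$ we have $\nu(B_t(z))\le\Lambda t^\alpha$. Also $\int\nu(B_t(z))\,dz=|B_t|\,\nu(\mathbf R^n)\le Ct^nr^\alpha$. Since $\|h\|_{n'}\le\|h\|_\infty^{1/n}\|h\|_1^{1/n'}$,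
\[
\|\nu(B_t(\cdot))\|_{L^{n'}(B_r(y))}\le(\Lambda t^\alpha)^{1/n}(Ct^nr^\alpha)^{1/n'}\le C\,t^{\,n-1+\alpha/n}\,r^{\alpha/n'} .
\]
Hence $|T(g)|\le Cr^{\alpha/n'}\|\nabla g\|_n\int_0^{4r}t^{-1+\alpha/n}\,dt$, which is \eqref{eq:localdual}.

\emph{Step 2: energy decay.} Let $\mathcal E(r)=\int_{B_r(y)}|\nabla u|^n$. Take $\eta\in C_c^\infty(B_r(y))$ with values in $[0,1]$, $\eta=1$ on $B_{r/2}(y)$, $|\nabla\eta|\le C/r$, and test \eqref{eq:weak} with $g=\eta^n(u-m^y_{r/2}(u))$. Poincar\'e's inequality on $\mathcal A_{r/2}(y)$ gives $\|\nabla g\|_n\le C\mathcal E(r)^{1/n}$. The term with $\nabla\eta$ is estimated as in Lemma~\ref{lem:decay}(a). With \eqref{eq:localdual} and Young's inequality,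
\[
\mathcal E(r/2)\le C_1\big(\mathcal E(r)-\mathcal E(r/2)\big)+C_2r^\alpha\mathcal E(r)^{1/n}\le C_1\big(\mathcal E(r)-\mathcal E(r/2)\big)+\tfrac12\mathcal E(r)+C_3r^{\alpha n'} .
\]
So $\mathcal E(r/2)\le\theta\mathcal E(r)+C_3r^{\alpha n'}$ with $\theta=\frac{C_1+1/2}{C_1+1}<1$. Let $\vartheta=\max\{\theta,2^{-\alpha n'}\}<1$. Since $r_0\le1$, iteration gives
\[
\mathcal E(2^{-k}r_0)\le\theta^k\mathcal E(r_0)+C_3\sum_{j=0}^{k-1}\theta^{k-1-j}2^{-j\alpha n'}\le\vartheta^k\|\nabla u\|_n^n+C_3k\vartheta^{k-1}\le K_0\vartheta^{k/2},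
\]
with $K_0$ independent of $k$ and $y$. Thus $\mathcal E(r)\le Kr^\beta$ for $r\le r_0$ and $y\in\mathcal K$, with $\beta=\frac12\log_2(1/\vartheta)>0$ and $K$ independent of $r$ and $y$.

\emph{Step 3: H\"older continuity.} This is Morrey's Dirichlet growth theorem, which in the present case follows from Lemma~\ref{lem:values}(a). For $y\in\mathcal K$ the limit $\tilde u(y)=\lim_{r\to0}m_r^y(u)$ exists, and it equals $u(y)$ at Lebesgue points. Let $y,y'\in\mathcal K$ with $r=|y-y'|\in(0,r_0/4]$. Then $|\tilde u(y)-m^y_r(u)|$ and $|\tilde u(y')-m_r^{y'}(u)|$ are at most $C_\beta K^{1/n}r^{\beta/n}$. Both annuli lie in $B_{3r}(y)$, so $|m_r^y(u)-m_r^{y'}(u)|\le CK^{1/n}(3r)^{\beta/n}$ by \eqref{eq:avg}. Hence $\tilde u$ is H\"older continuous on $\mathcal K$. Since $\mathcal K\subset U$ is arbitrary and $\tilde u$ does not depend on $\mathcal K$, it is a locally H\"older continuous representative of $u$ in $U$.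

\emph{Step 4: boundedness.} Let $U=\mathbf R^n$ and $\operatorname{supp}\mu\subset B_\rho$. Then $\tilde u$ is continuous, hence bounded on $\overline B_{4\rho}$. Let $|x|=2r>4\rho$. The ball $B_{r/2}(x)$ does not meet $B_\rho$, so $u$ is $n$-harmonic in it, and Lemma~\ref{lem:values}(b) centered at $x$ gives $|\tilde u(x)-m^x_{r/8}(u)|\le C\|\nabla u\|_n$. By \eqref{eq:avg} in $B_{4r}$, $|m^x_{r/8}(u)-m_r(u)|\le C\|\nabla u\|_n$. Finally $m_r(u)$ is continuous in $r$ and has a limit as $r\to\infty$ by Lemma~\ref{lem:values}(c), so it is bounded for $r\ge\rho$. Thus $\tilde u$ is bounded.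

\emph{Step 5: curves.} For $\mu=A_\Gamma^{-1}[\Gamma]$ we have $|\mu|=A_\Gamma^{-1}\mathcal H^1\llcorner\Gamma$ and $\Gamma$ is compact, so the first statement on curves is a special case of Step~4. Let $\Gamma$ be the curve of Theorem~\ref{thm:curve} and $x\ne0$. There is a ball $B_{2\varrho}(x)$, $\varrho\le 1$, in which $\Gamma$ is contained in finitely many segments, say $m$. For $y\in B_\varrho(x)$ we have $\mathcal H^1(\Gamma\cap B_r(y))\le2mr$ if $r\le\varrho$, and $\mathcal H^1(\Gamma\cap B_r(y))\le\mathcal H^1(\Gamma)\,r/\varrho$ if $\varrho<r\le1$. So the first part of the theorem applies with $U=B_\varrho(x)$ and $\alpha=1$.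
\end{proof}

\begin{remark}
The condition $\alpha>0$ is used for the convergence of $\int_0^{4r}t^{-1+\alpha/n}\,dt$ in Step~1 and for $\vartheta<1$ in Step~2. It cannot be dropped: with $\alpha=0$ the hypothesis holds for every bounded measure, and Theorem~\ref{thm:curve} shows that the conclusion fails. The condition $\operatorname{div}\mu=0$ enters only through $\mu\in X^*$, and the compactness of the support only in Step~4.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Circulation integrals and critical Sobolev spaces: problems of optimal constants},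
\texttt{http://sites.math.rutgers.edu/\textasciitilde{}brezis/PUBlications/200book.pdf}

\end{thebibliography}
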